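\title{Reachability for coordinatewise quadratic maps on $\mathbb{Z}^2$ is undecidable}

\begin{abstract}
A nondeterministic polynomial map on $\mathbb{Z}^n$ is a finite set of functions, each of which applies a univariate integer polynomial to every coordinate separately. We prove that reachability for such maps on $\mathbb{Z}^2$ with polynomials of degree at most $2$ is undecidable, in fact $\Sigma^0_1$-complete. One translation together with functions of degree exactly $2$ in both coordinates is enough, and the map and the target can be fixed. The proof stores a two-counter machine in the value of a linear form $x+ay$ and uses a difference of squares to make the two coordinates interact. The translation is needed: in every dimension and degree, reachability is decidable when no component has the form $\pm x+b$.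
\end{abstract}

\section{The problem and the results}\label{sec:intro}

A \emph{nondeterministic polynomial map} on $\mathbb{Z}^n$, or \emph{map} for short, is a finite set $F=\{f_1,\dots,f_k\}$ of functions $\mathbb{Z}^n\to\mathbb{Z}^n$, each of the form
\[
f(x_1,\dots,x_n)=\bigl(p_1(x_1),\dots,p_n(x_n)\bigr),\qquad p_1,\dots,p_n\in\mathbb{Z}[x].
\]
The polynomials $p_i$ are the \emph{components} of $f$. In one step any function of $F$ may be applied to the current vector. A vector $\boldsymbol{z}_f$ is \emph{reachable} from $\boldsymbol{z}_0$ if $\boldsymbol{z}_f=f_{i_\ell}(\cdots f_{i_1}(\boldsymbol{z}_0)\cdots)$ for some finite, possibly empty, sequence $i_1,\dots,i_\ell$. The \emph{reachability problem} asks, given $F$, $\boldsymbol{z}_0$ and $\boldsymbol{z}_f$, whether $\boldsymbol{z}_f$ is reachable from $\boldsymbol{z}_0$.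

No coordinate of such a system ever reads another one. Each coordinate runs a one-dimensional system of its own, and the only link between them is that the same sequence $i_1,\dots,i_\ell$ drives them all. The problem therefore measures how much computation this link can carry, as a function of the dimension and of the degree. The following is known. For additive updates $\boldsymbol{x}\mapsto\boldsymbol{x}+\boldsymbol{b}$ on $\mathbb{Z}^n$ the problem is NP-complete. For affine components $a_ix+b_i$ it is undecidable on $\mathbb{Z}^3$. For components of degree at most $2$ on $\mathbb{Z}^2$ it is PSPACE-hard. The question, taken from \cite{polymaps}, is whether this last case is decidable.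

There is a reason to expect that it is. An integer polynomial is constant, or an isometry $\pm x+b$, or \emph{expanding}, in the sense that $|p(x)|>|x|$ outside a bounded interval. An expanding component moves a large value further away from any fixed target, so a system without isometric components behaves like a finite automaton. This gives our second theorem below. A quadratic component applied to a large value roughly squares it, and it is natural to guess that only boundedly many such steps can be useful. The guess is wrong: a single translation can undo the growth, and the quadratic steps can then do arithmetic.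

Recall that a set is $\Sigma^0_1$ if it is recursively enumerable, that a \emph{many-one reduction} from $A$ to $B$ is a computable function $g$ with $s\in A\iff g(s)\in B$, and that $B$ is \emph{$\Sigma^0_1$-complete} if it is $\Sigma^0_1$ and the halting problem (equivalently, every $\Sigma^0_1$ set) many-one reduces to it. Such a set is undecidable. For $n\ge2$ let $\mathcal{Q}_n$ be the class of maps on $\mathbb{Z}^n$ that consist of one translation
\[
T(x_1,x_2,x_3,\dots,x_n)=(x_1-a,\;x_2+1,\;x_3,\dots,x_n),\qquad a\in\mathbb{Z},
\]
and of functions all of whose components have degree exactly $2$.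

\begin{theorem}\label{thm:undec}
Reachability for maps on $\mathbb{Z}^2$ with components of degree at most $2$ is undecidable; it is $\Sigma^0_1$-complete. More precisely, for every $n\ge2$:
\begin{itemize}
\item[(a)] reachability for maps in $\mathcal{Q}_n$ is $\Sigma^0_1$-complete;
\item[(b)] there are a map $F\in\mathcal{Q}_n$ and a target $\boldsymbol{z}_f\in\mathbb{Z}^n$ such that the set of integers $x_0$ for which $\boldsymbol{z}_f$ is reachable from $(x_0,0,\dots,0)$ is undecidable. In particular, for this $F$ and $\boldsymbol{z}_f$ reachability is undecidable as a question about $\boldsymbol{z}_0\in\mathbb{Z}^n$.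
\end{itemize}
\end{theorem}

\begin{theorem}\label{thm:dec}
For every $n$, reachability is decidable for maps on $\mathbb{Z}^n$, with components of arbitrary degree, in which no component of any function has the form $\pm x+b$.
\end{theorem}

A map in $\mathcal{Q}_n$ with $T$ removed falls under Theorem~\ref{thm:dec}, so the translation in Theorem~\ref{thm:undec} cannot be dropped.

Section~\ref{sec:dec} proves Theorem~\ref{thm:dec}. Section~\ref{sec:machines} rewrites two-counter machines as arithmetic on one integer, Sections~\ref{sec:idea} and~\ref{sec:step} show how a translation and a quadratic function carry out one arithmetic step, and Section~\ref{sec:sim} proves Theorem~\ref{thm:undec}.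

\section{Without isometric components: a finite quotient}\label{sec:dec}

\begin{proof}[Proof of Theorem~\ref{thm:dec}]
Let $p$ be a nonconstant component, of degree $d$, and let $C_p$ be the sum of the absolute values of its non-leading coefficients. Let $|x|\ge C_p+2$. If $d=1$, the leading coefficient is not $\pm1$, so
\[
|p(x)|\ge 2|x|-C_p>|x|.
\]
If $d\ge2$, the leading coefficient has absolute value at least $1$ and every lower power of $|x|$ is at most $|x|^{d-1}$, so
\[
|p(x)|\ge|x|^d-C_p|x|^{d-1}=|x|^{d-1}\bigl(|x|-C_p\bigr)\ge2|x|>|x|.
\]
Let $R$ be the largest of the numbers $C_p+1$, over the nonconstant components $p$, and of the absolute values of the coordinates of $\boldsymbol{z}_f$. Then $|v|>R$ implies $|p(v)|>|v|>R$ for every nonconstant component $p$.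

We collapse all large values to one symbol. Put $S=\{-R,\dots,R\}\cup\{\infty\}$ and define $\alpha:\mathbb{Z}\to S$ by $\alpha(v)=v$ for $|v|\le R$ and $\alpha(v)=\infty$ otherwise. For a component $p$ define $\bar p:S\to S$ by $\bar p(s)=\alpha(p(s))$ for $s\ne\infty$, and by $\bar p(\infty)=\infty$ if $p$ is nonconstant, $\bar p(\infty)=\alpha(b)$ if $p$ is the constant $b$. Then $\alpha(p(v))=\bar p(\alpha(v))$ for all $v\in\mathbb{Z}$: for $|v|\le R$ and for constant $p$ this is the definition, and for $|v|>R$ and nonconstant $p$ both sides are $\infty$ by the choice of $R$.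

Applying this in each coordinate, every $f\in F$ induces a computable function $\bar f$ on the finite set $S^n$ with $\alpha\circ f=\bar f\circ\alpha$. By induction on $\ell$,
\[
\alpha\bigl(f_{i_\ell}(\cdots f_{i_1}(\boldsymbol{z}_0)\cdots)\bigr)=\bar f_{i_\ell}\bigl(\cdots\bar f_{i_1}(\alpha(\boldsymbol{z}_0))\cdots\bigr).
\]
The coordinates of $\boldsymbol{z}_f$ lie in $\{-R,\dots,R\}$, so $\alpha(\boldsymbol{z})=\boldsymbol{z}_f$ holds only for $\boldsymbol{z}=\boldsymbol{z}_f$. Hence $\boldsymbol{z}_f$ is reachable from $\boldsymbol{z}_0$ if and only if it is reachable from $\alpha(\boldsymbol{z}_0)$ under the functions $\bar f$, and this is a search in a finite graph.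
\end{proof}

The hypothesis enters only in the case $d=1$. For $p(x)=x-1$ no $\bar p$ exists, whatever $R$ is: $\alpha$ identifies $R+1$ and $R+2$ but separates their images $R$ and $R+1$.

\section{Counter machines as arithmetic on one integer}\label{sec:machines}

A \emph{two-counter machine} $M$ has states $0,1,\dots,Q$ and finitely many transitions $t=(q,\mathrm{op},q')$, where $q,q'$ are states and $\mathrm{op}$ is one of $\mathrm{inc}_i,\mathrm{dec}_i,\mathrm{zero}_i$ with $i\in\{1,2\}$. A \emph{configuration} is a triple $C=(q,c_1,c_2)$ with $q$ a state and $c_1,c_2\ge0$ integers. The transition $t$ is \emph{enabled} in $C$ if the state of $C$ is $q$ and, moreover, $c_i>0$ when $\mathrm{op}=\mathrm{dec}_i$ and $c_i=0$ when $\mathrm{op}=\mathrm{zero}_i$. The \emph{successor} of $C$ under $t$ has state $q'$, and its counters are those of $C$ with $c_i$ raised by $1$, lowered by $1$, or unchanged, for $\mathrm{inc}_i$, $\mathrm{dec}_i$, $\mathrm{zero}_i$ respectively. We write $C\to C'$ for one step and $C\to^*C'$ for finitely many. Adding an unused state if necessary, we assume $Q\ge1$. The only external result we use is the following.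

\begin{theorem}[Minsky \cite{minsky}]\label{thm:minsky}
The halting problem many-one reduces to the question, given $M$ and states $q_0,q_f$, whether $(q_0,0,0)\to^*(q_f,0,0)$. Moreover, there are a fixed $M$ and states $q_0,q_f$ for which the set $\{c:(q_0,c,0)\to^*(q_f,0,0)\}$ is undecidable.
\end{theorem}

Asking for empty counters at the end costs nothing: after adding the loops $(q_f,\mathrm{dec}_1,q_f)$ and $(q_f,\mathrm{dec}_2,q_f)$, the configuration $(q_f,0,0)$ can be reached exactly when the state $q_f$ can.

One might try to keep one counter in each coordinate. But then the state has no place, and a function of the map cannot refuse to act, so tests need a mechanism of their own. We pack everything into one integer instead. For an integer $D\ge2$, call an integer \emph{$D$-smooth} if it is positive and all of its prime factors divide $D$. The \emph{code} of $C=(q,c_1,c_2)$ is the $30$-smooth number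
\[
\langle C\rangle=2^{c_1}3^{c_2}5^{q}.
\]
By unique factorization, $C\mapsto\langle C\rangle$ is a bijection from configurations onto the $30$-smooth numbers not divisible by $5^{Q+1}$. For $t=(q,\mathrm{op},q')$ put $\varepsilon_t=\delta\cdot5^{q'-q}$ with $\delta$ from the table below, and say that an integer $N$ \emph{passes the test of $t$} if $5^q\mid N$, $5^{q+1}\nmid N$, and $N$ satisfies the condition in the last row.
\begin{center}
\begin{tabular}{l|cccccc}
$\mathrm{op}$ & $\mathrm{inc}_1$ & $\mathrm{inc}_2$ & $\mathrm{dec}_1$ & $\mathrm{dec}_2$ & $\mathrm{zero}_1$ & $\mathrm{zero}_2$\\ \hline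
$\delta$ & $2$ & $3$ & $1/2$ & $1/3$ & $1$ & $1$\\
condition & none & none & $2\mid N$ & $3\mid N$ & $2\nmid N$ & $3\nmid N$
\end{tabular}
\end{center}

\begin{lemma}\label{lem:code}
Let $t=(q,\mathrm{op},q')$ be a transition.
\begin{itemize}
\item[(a)] Whether an integer $N$ passes the test of $t$ depends only on $N$ modulo $6\cdot5^{Q+1}$.
\item[(b)] If $t$ is enabled in $C$, with successor $C'$, then $\langle C\rangle$ passes the test of $t$ and $\langle C'\rangle=\varepsilon_t\langle C\rangle$.
\item[(c)] If a $30$-smooth number $N$ passes the test of $t$, then $N=\langle C\rangle$ for a configuration $C$ in which $t$ is enabled.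
\end{itemize}
\end{lemma}

\begin{proof}
The test asks about divisibility by $2$, $3$, $5^q$ and $5^{q+1}$, and all four divide $6\cdot5^{Q+1}$ because $q\le Q$. This is (a). For $N=2^{c_1}3^{c_2}5^{e}$ the conditions on powers of $5$ say $e=q$, while $2\mid N$ says $c_1>0$ and $3\mid N$ says $c_2>0$. So $N$ passes the test exactly when $e=q$ and $t$ is enabled in $(q,c_1,c_2)$, which gives (c) and the first half of (b). Multiplication by $5^{q'-q}$ changes the exponent of $5$ from $q$ to $q'$, and multiplication by $\delta$ changes the exponents of $2$ and $3$ as $\mathrm{op}$ changes the counters.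
\end{proof}

It remains to realize one kind of instruction on an integer $N$: \emph{check that $N$ lies in a given residue class, and multiply it by a given positive rational number}.

\section{A difference of squares}\label{sec:idea}

\subsection*{Multiplication}
Store the integer not in a coordinate but in the sum $\zeta(x,y)=x+y$. The translation $T(x,y)=(x-1,y+1)$ preserves $\zeta$, so it changes only the way in which the stored value is split between the coordinates. The function $g(x,y)=(x^2,-y^2)$ acts on each coordinate separately, and yet
\[
\zeta(g(x,y))=x^2-y^2=(x-y)\,\zeta(x,y).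
\]
So $g$ multiplies the stored value by $x-y$, a number that involves both coordinates and that $T$ can adjust. This is the whole source of interaction in the proof.

The difficulty is that the run chooses how often to apply $T$, so the multiplier is not under control. We cannot forbid a wrong choice, but we can make it leave a trace. For integers $j\ge1$ and $D\ge3$ take $g(x,y)=(Djx^2+jx,\,-Djy^2+jy)$. Then
\[
\zeta(g(x,y))=j\,\bigl(1+D(x-y)\bigr)\,\zeta(x,y).
\]
On the line $x=y$ the multiplier is $j$. Off that line the factor $1+D(x-y)$ is coprime to $D$ and different from $\pm1$, so the new value is not $D$-smooth. If the final value is required to be $D$-smooth, every quadratic step must have been taken on the line. There is also a first test: $x=y$ forces the stored value to be even.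

\subsection*{Division}
This gadget multiplies by integers and tests one residue class modulo $2$. To divide, we store $N$ as $wN$ for a fixed $w$ and look for a step that sends $wN$ to $jN$; it multiplies $N$ by $j/w$. Take $\zeta(x,y)=x+ay$, preserved by $T(x,y)=(x-a,y+1)$, and ask for integer polynomials $p,r$ with
\begin{equation}\label{eq:ansatz}
p(x)+a\,r(y)=\bigl(\lambda(X-\tau y)+j\bigr)\bigl(X+\tau y+u\bigr),\qquad X=x-s.
\end{equation}
The opposite slopes $\pm\tau$ make the $Xy$ terms cancel, so the right side is a polynomial in $x$ plus a polynomial in $y$. On the line $X=\tau y$ the first factor is $j$, the second is $N=2\tau y+u$, and $\zeta=s+(a+\tau)y$. We want $\zeta=wN$ along the line, which means $s=wu$ and $a+\tau=2w\tau$, that is, $a=m\tau$ with $m=2w-1$. The terms of \eqref{eq:ansatz} in $y$ then give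
\[
r(y)=-\frac{\lambda\tau}{m}\,y^2-\frac{\lambda u-j}{m}\,y .
\]
So we need $m\mid\lambda u-j$ and $m\mid\lambda\tau$. If $j$ is coprime to $m$, as it will be, the first condition makes $\lambda$ and $u$ coprime to $m$, and then the second says $\tau=mk$ for an integer $k$. All parameters are now determined by $w$ and $k$, and the step tests the residue of $N$ modulo $V=2\tau$. The factor $k$ is free and lets us make $V$ divisible by the modulus of Lemma~\ref{lem:code}(a). Finally, $\lambda$ should be a multiple $Dj\mu$ of $Dj$, so that a wrong choice is detected as before, and $\mu$ is chosen to satisfy $\lambda u\equiv j\pmod m$.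

\begin{example}[halving]\label{ex:half}
The smallest case is $w=2$, $k=1$, so $m=\tau=3$, $a=9$, $V=6$. The number $N$ is stored as $\zeta=x+9y=2N$, and $T(x,y)=(x-9,y+1)$. Let $D=4$, so that $D$-smooth numbers are the powers of $2$. To halve the numbers $N\equiv4\pmod6$ take $j=1$, $u=4$, $\lambda=4$; indeed $\lambda u-j=15$ is divisible by $3$. With $X=x-8$,
\[
f(x,y)=\bigl((4X+1)(X+4),\,-4y^2-5y\bigr),\qquad \zeta(f(x,y))=\bigl(1+4(X-3y)\bigr)(X+3y+4).
\]
Start from $(32,0)$, which stores $N=16=6\cdot2+4$. Two applications of $T$ give $(14,2)$, where $X=6=3y$. Then $f(14,2)=(25\cdot10,\,-26)=(250,-26)$, with $\zeta=250-234=16$, which stores $8$. Both coordinates have grown quadratically, with opposite signs, and $26$ applications of $T$ bring the vector to $(16,0)$.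

If $f$ is applied one step early, at $(23,1)$, the result is $(1159,-9)$ with $\zeta=1078=49\cdot22$. One step late, at $(5,3)$, it is $(-11,-51)$ with $\zeta=-470=(-47)\cdot10$. Neither is a power of $2$. If $f$ is tried on $N=8\not\equiv4\pmod 6$, the available points are $(16-9y,y)$, where $X-3y=8-12y$ never vanishes, so no moment is right. Halving $8$ needs a second function, built for $u=2$.
\end{example}

\section{One quadratic step}\label{sec:step}

Fix integers $w\ge2$, $k\ge1$, $D\ge3$ with $\gcd(D,2w-1)=1$, and put
\[
m=2w-1,\qquad \tau=mk,\qquad a=m^2k,\qquad V=2\tau .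
\]
Two identities will be used:
\begin{equation}\label{eq:par}
a+\tau=mk(m+1)=2w\tau=wV,\qquad ak=m^2k^2=\tau^2 .
\end{equation}
Let $\zeta(x,y)=x+ay$ and $T(x,y)=(x-a,y+1)$, so that $\zeta\circ T=\zeta$.

Let $j\ge1$ and $u\ge1$ be integers with $\gcd(u,m)=1$. Since $Du$ is coprime to $m\ge3$, there is a unique $\mu\in\{1,\dots,m-1\}$ with $D\mu u\equiv1\pmod m$. Put
\[
\lambda=Dj\mu,\qquad \kappa=\frac{\lambda u-j}{m}=\frac{j(D\mu u-1)}{m},
\]
both positive integers, and define
\[
f_{j,u}(x,y)=\bigl((\lambda X+j)(X+u),\;-\lambda k\,y^2-\kappa\,y\bigr),\qquad X=x-wu .
\]
Both components are integer polynomials of degree exactly $2$, with leading coefficients $\lambda$ and $-\lambda k$. Let $L_u=\{(x,y)\in\mathbb{Z}^2: x-wu=\tau y\}$.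

\begin{lemma}\label{lem:identity}
For all $(x,y)\in\mathbb{Z}^2$, with $X=x-wu$ and $h=X-\tau y$,
\[
\zeta\bigl(f_{j,u}(x,y)\bigr)=(\lambda h+j)(X+\tau y+u)=j\,(1+D\mu h)\,(X+\tau y+u).
\]
\end{lemma}

\begin{proof}
Expanding the product,
\[
\bigl(\lambda(X-\tau y)+j\bigr)(X+\tau y+u)=\lambda X^2+(\lambda u+j)X+ju-\lambda\tau^2y^2-\tau(\lambda u-j)\,y .
\]
The first three terms are $(\lambda X+j)(X+u)$. The last two are $a(-\lambda ky^2-\kappa y)$, because $ak=\tau^2$ and $a\kappa=mk(\lambda u-j)=\tau(\lambda u-j)$. The second equality is $\lambda=Dj\mu$.
\end{proof}

The next lemma says what $f_{j,u}$ does on $L_u$, that a smooth outcome certifies that it was applied on $L_u$, and that $T$ can bring a vector to $L_u$ when the residue is right.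

\begin{lemma}\label{lem:step}
Let $(x,y)\in\mathbb{Z}^2$.
\begin{itemize}
\item[(a)] If $(x,y)\in L_u$ and $N=Vy+u$, then $\zeta(x,y)=wN$ and $\zeta(f_{j,u}(x,y))=jN$.
\item[(b)] If $\zeta(f_{j,u}(x,y))$ is $D$-smooth, then $(x,y)\in L_u$.
\item[(c)] If $y\le0$ and $\zeta(x,y)=wN$ with $N=V\eta+u$ for an integer $\eta\ge0$, then $(x',y')=f_{j,u}\bigl(T^{\eta-y}(x,y)\bigr)$ satisfies $\zeta(x',y')=jN$ and $y'\le0$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Here $X=\tau y$, so by \eqref{eq:par}
\[
\zeta(x,y)=wu+\tau y+ay=w(Vy+u)=wN .
\]
In Lemma~\ref{lem:identity} we have $h=0$ and $X+\tau y+u=2\tau y+u=N$.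

(b) By Lemma~\ref{lem:identity}, the integer $1+D\mu h$ divides a $D$-smooth number, so each of its prime factors divides $D$. It is also coprime to $D$. Hence $1+D\mu h=\pm1$. The value $-1$ would give $D\mu h=-2$, impossible for $D\ge3$. So $D\mu h=0$, and $h=0$ because $\mu\ge1$.

(c) The exponent $\eta-y$ is nonnegative. The point $T^{\eta-y}(x,y)$ has second coordinate $\eta$ and $\zeta$-value $wN$. The point $(wu+\tau\eta,\eta)$ of $L_u$ has the same second coordinate and, by (a), the same $\zeta$-value. These two data determine a point, so $T^{\eta-y}(x,y)\in L_u$, and (a) gives $\zeta(x',y')=jN$. Finally $y'=-\lambda k\eta^2-\kappa\eta\le0$, since $\lambda k,\kappa>0$ and $\eta\ge0$.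
\end{proof}

\begin{remark}
The condition $y\le0$ in (c) is there because $T^{-1}$ is not available: $T$ only raises $y$, so the run must start below the height $\eta$ at which it meets $L_u$. The negative sign of the second component restores the condition after each step. The condition $D\ge3$ is used only to exclude the factor $-1$ in (b), and (b) can fail for $D=2$: with $w=2$, $k=1$, $j=1$, $u=5$ one gets $\mu=1$, $\lambda=2$, $\kappa=3$, and the point $(6,-1)\notin L_5$ is sent to $(-7,1)$, where $\zeta=2$. This is why Example~\ref{ex:half} uses $D=4$.
\end{remark}

\section{The simulation}\label{sec:sim}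

Let $M$ be a two-counter machine with states $0,\dots,Q$, $Q\ge1$. We apply Section~\ref{sec:step} with
\[
D=30,\qquad w=6\cdot5^Q,\qquad k=3\cdot5^{Q+1}.
\]
Each choice has a purpose. With $D=30$ the codes are $D$-smooth. Since $Q\ge1$, we have $30\mid w$, so $m=2w-1\equiv-1$ modulo $2$, $3$ and $5$, and $\gcd(30,m)=1$ as required. The number $w$ clears the denominator of every $\varepsilon_t$: since $\delta\in\{2,3,\frac12,\frac13,1\}$ and $q'-q\ge-Q$, the number $j_t=w\varepsilon_t$ is a positive integer. And $V=2mk=6\cdot5^{Q+1}m$ is a multiple of the modulus in Lemma~\ref{lem:code}(a), so integers congruent modulo $V$ pass the same tests.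

For a transition $t$ let $U_t$ be the set of $u\in\{0,\dots,V-1\}$ that are coprime to $m$ and pass the test of $t$. As $m>1$, every $u\in U_t$ is at least $1$, and $f_{j_t,u}$ is defined. Put
\[
F_M=\{T\}\cup\{f_{j_t,u}: t\text{ a transition of }M,\ u\in U_t\}.
\]
This is a map in $\mathcal{Q}_2$, computable from $M$. We say that $v\in\mathbb{Z}^2$ \emph{represents} the configuration $C$ if $\zeta(v)=w\langle C\rangle$. A vector represents at most one configuration, and $v$ and $T(v)$ represent the same one.

\begin{lemma}[every step of $M$ can be simulated]\label{lem:complete}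
Let $C\to C'$ and let $(x,y)$ represent $C$, with $y\le0$. Then some $(x',y')$ that represents $C'$, with $y'\le0$, is reachable from $(x,y)$ under $F_M$.
\end{lemma}

\begin{proof}
Let $t$ be the transition used, let $N=\langle C\rangle$, and write $N=V\eta+u$ with $0\le u<V$; then $\eta\ge0$ since $N>0$. By Lemma~\ref{lem:code}(b), $N$ passes the test of $t$, hence so does $u$. As $N$ is $30$-smooth and $\gcd(30,m)=1$, $N$ is coprime to $m$, and so is $u$ because $m\mid V$. Thus $u\in U_t$ and $f_{j_t,u}\in F_M$. Lemma~\ref{lem:step}(c) gives a reachable $(x',y')$ with $y'\le0$ and $\zeta(x',y')=j_tN=w\varepsilon_tN=w\langle C'\rangle$.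
\end{proof}

For the converse, a run of $F_M$ may apply any function anywhere, and its vectors need not represent anything. Lemma~\ref{lem:step}(b) draws a conclusion about the vector before a step from the value after it, so we argue backward from the target.

\begin{lemma}[every step into a representative is a step of $M$]\label{lem:sound}
Let $t$ be a transition, $u\in U_t$ and $v\in\mathbb{Z}^2$. If $f_{j_t,u}(v)$ represents a configuration $C'$, then $v$ represents a configuration $C$ with $C\to C'$.
\end{lemma}

\begin{proof}
Let $v=(x,y)$. The value $\zeta(f_{j_t,u}(v))=w\langle C'\rangle$ is $30$-smooth, so $v\in L_u$ by Lemma~\ref{lem:step}(b). By Lemma~\ref{lem:step}(a), the integer $N=Vy+u$ satisfies $\zeta(v)=wN$ and $j_tN=w\langle C'\rangle$. The second equation shows that $N$ is positive and divides a $30$-smooth number, so $N$ is $30$-smooth. Since $N\equiv u\pmod V$ and $u\in U_t$, the number $N$ passes the test of $t$. By Lemma~\ref{lem:code}(c), $N=\langle C\rangle$ for a configuration $C$ in which $t$ is enabled, and $v$ represents $C$. By Lemma~\ref{lem:code}(b), the successor of $C$ under $t$ has code $\varepsilon_tN=j_tN/w=\langle C'\rangle$,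 and codes determine configurations, so this successor is $C'$.
\end{proof}

Read forward, Lemma~\ref{lem:sound} says that an error is permanent: once the current vector represents no configuration, no later vector does. No sign condition on $y$ is needed here. If the same function arises from two pairs $(t,u)$, the lemma applies to each, so coincidences in the list $F_M$ are harmless.

\begin{proposition}\label{prop:sim}
For configurations $C,C'$ of $M$, we have $C\to^*C'$ if and only if $(w\langle C'\rangle,0)$ is reachable from $(w\langle C\rangle,0)$ under $F_M$.
\end{proposition}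

\begin{proof}
Suppose $C\to^*C'$. The vector $(w\langle C\rangle,0)$ represents $C$ and has second coordinate $0$. Applying Lemma~\ref{lem:complete} once for each step, we reach some $(x,y)$ with $y\le0$ that represents $C'$. Then $T^{-y}(x,y)=(x+ay,0)=(w\langle C'\rangle,0)$.

Conversely, let $v_0=(w\langle C\rangle,0),v_1,\dots,v_\ell=(w\langle C'\rangle,0)$ be vectors, each obtained from the previous one by a function of $F_M$. We show by downward induction on $i$ that $v_i$ represents a configuration $C_i$ with $C_i\to^*C'$. For $i=\ell$ take $C_\ell=C'$. If $v_{i+1}=T(v_i)$, take $C_i=C_{i+1}$. If $v_{i+1}=f_{j_t,u}(v_i)$, Lemma~\ref{lem:sound} gives $C_i$ with $C_i\to C_{i+1}\to^*C'$. Since $v_0$ represents both $C_0$ and $C$, we have $C_0=C$.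
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:undec}]
In any dimension and degree, reachability is $\Sigma^0_1$: enumerate the finite sequences of functions and stop when one sends $\boldsymbol{z}_0$ to $\boldsymbol{z}_f$. Membership of a map in $\mathcal{Q}_n$, and the bound on the degree, are decidable, so the restricted problems are $\Sigma^0_1$ as well.

Let $n=2$. Proposition~\ref{prop:sim} gives, for all states $q_0,q_f$ and all $c\ge0$,
\begin{equation}\label{eq:final}
(q_0,c,0)\to^*(q_f,0,0)\iff (w5^{q_f},0)\text{ is reachable from }(w2^c5^{q_0},0)\text{ under }F_M .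
\end{equation}
With $c=0$, the computable function $(M,q_0,q_f)\mapsto\bigl(F_M,(w5^{q_0},0),(w5^{q_f},0)\bigr)$ is a many-one reduction from the first problem of Theorem~\ref{thm:minsky} to reachability in $\mathcal{Q}_2$. Composing with the reduction from the halting problem proves (a). Maps in $\mathcal{Q}_2$ have components of degree at most $2$, so the same reduction proves the first sentence of the theorem. For (b), take the fixed $M,q_0,q_f$ of Theorem~\ref{thm:minsky}, and put $F=F_M$ and $\boldsymbol{z}_f=(w5^{q_f},0)$. By \eqref{eq:final}, the function $c\mapsto w2^c5^{q_0}$ reduces an undecidable set to the set of $x_0$ in (b).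

Let $n>2$. Extend $T$ by the component $x$ and every other function of $F_M$ by the component $x^2$ in each of the coordinates $3,\dots,n$, and extend the start and target vectors by zeros. The new map lies in $\mathcal{Q}_n$. Both $x$ and $x^2$ fix $0$, so the extra coordinates are $0$ along every run and impose no condition. Hence \eqref{eq:final} holds for the extended data, and (a) and (b) follow as for $n=2$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{minsky}
Minsky, \emph{Computation: Finite and Infinite Machines}, 1967.

\bibitem{polymaps}
\emph{Reachability Problems in Nondeterministic Polynomial Maps on the Integers},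
\texttt{https://core.ac.uk/download/159768173.pdf}.

\end{thebibliography}
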